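# Lifting a group structure through an overlay map

## Overlays over a compact group

Put a connected space $X$ over a topological group $Y$ by a covering map. Can $X$ be turned into a topological group so that the covering map becomes a homomorphism? For the $d$-fold covering of the circle by itself the answer is plainly yes. There are covering maps over solenoids that are not overlay maps, and since solenoids are compact groups, the compact case recalled below shows that the answer is not always yes. A stronger form of covering, the overlay map, removes this obstruction over compact groups. The problem treated in these notes comes from "Covering maps over topological groups (joint work with V. Matijević)", http://www.logic.info.waseda.ac.jp/%7Eeda/pdf/dubrovnik2015.pdf. It asks whether being an overlay map is enough over *every* topological group. We begin with compact $Y$, where it is enough.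

No separation axioms are assumed unless stated. Throughout, $X$ is a nonempty connected space, $Y$ is a topological group with identity $e$, and maps called $f$ are surjective.

**Definition 1 (covering map).** A continuous surjection $f:X\to Y$ is a *covering map* if each $y\in Y$ has an open neighborhood $U$ that is *evenly covered*: $f^{-1}(U)$ is a disjoint union of open subsets of $X$, called *sheets over $U$*, each mapped homeomorphically onto $U$ by $f$.

Covering maps are local homeomorphisms, hence open maps. Each fiber is discrete, since a sheet contains exactly one point of the fiber over each point below it.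

**Definition 2 (overlay map, following R. H. Fox).** A continuous surjection $f:X\to Y$ is an *overlay map* if there are an open cover $\mathcal U$ of $Y$ and, for each $U\in\mathcal U$, a fixed decomposition of $f^{-1}(U)$ into sheets over $U$, such that whenever $U,V\in\mathcal U$ and $U\cap V\ne\emptyset$, each chosen sheet over $U$ meets at most one chosen sheet over $V$.

**Definition 3 (admissible structure).** A group structure on $X$ is *admissible* for $f$ if it makes $X$ a topological group and $f$ a homomorphism.

**Example.** Let $f:S^1\to S^1$, $f(z)=z^2$.

First take the cover by $U=S^1\setminus\{1\}$ and $V=S^1\setminus\{-1\}$. The sheets over $U$ are the open upper and lower half circles, and those over $V$ are the open right and left half circles. The upper half circle meets both sheets over $V$, so this cover does not show that $f$ is an overlay map.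

Now take all open arcs of length less than $\pi$, and as sheets over an arc the components of its preimage. Two arcs whose intersection is disconnected have total length more than $2\pi$, so any two of our arcs meet in a connected set or not at all. If $S$ is a sheet over $U$, then $S\cap f^{-1}(V)=(f|_S)^{-1}(U\cap V)$ is connected or empty, so it lies in at most one component of $f^{-1}(V)$. Hence $f$ is an overlay map. The same argument works for $z\mapsto z^d$.

For $z\mapsto z^d$ the usual multiplication is admissible. We may also prescribe the identity: if $\zeta^d=1$, then $x*z=xz\zeta^{-1}$ is admissible with identity $\zeta$.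

We use one standard tool constantly.

**Lemma 4 (unique lifting).** Let $f:X\to Y$ be a covering map, $Z$ connected, and $g,h:Z\to X$ continuous with $fg=fh$. If $g$ and $h$ agree at one point, then $g=h$.

*Proof.* Let $z\in Z$ and let $U$ be an evenly covered neighborhood of $fg(z)=fh(z)$. If $g(z)=h(z)$, then near $z$ both maps take values in the same sheet over $U$. Since $f$ is injective on that sheet and $fg=fh$, they agree near $z$. If $g(z)\neq h(z)$, these two points lie over the same point of $U$, so they lie in different sheets. Near $z$ the maps take values in these two disjoint sheets, so they differ near $z$. Hence the set where $g=h$ is open and closed. It is nonempty and $Z$ is connected. $\square$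

**Proposition 5 (compact case).** Let $f:X\to Y$ be an overlay map from a connected space onto a compact topological group. Then for each $\tilde e\in f^{-1}(e)$ there is an admissible group structure on $X$ with identity $\tilde e$.

The plan is to let small elements $w\in Y$ act on $X$ by "move from $x$ inside its sheet until you lie over $f(x)w$". We need one size of $w$ that works at every $x$, and this is where compactness helps.

**Step 1: make the overlay cover uniform.** *There are an open neighborhood $V$ of $e$ and, for each $y\in Y$, a decomposition $\mathcal S_y$ of $f^{-1}(yV)$ into sheets over $yV$, such that*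
$$\text{for all }y,y'\in Y,\text{ each member of }\mathcal S_y\text{ meets at most one member of }\mathcal S_{y'}.\tag{1}$$

Let $\mathcal U$ be the cover from Definition 2. For each $y$ pick $U_y\in\mathcal U$ containing $y$ and, by continuity of multiplication, an open $W_y\ni e$ with $yW_yW_y\subset U_y$. By compactness finitely many sets $y_iW_{y_i}$ cover $Y$. Let $V=\bigcap_iW_{y_i}$. Given $y\in Y$, choose $i$ with $y\in y_iW_{y_i}$. Then $yV\subset y_iW_{y_i}W_{y_i}\subset U_{y_i}$. So each $yV$ lies in some $U(y)\in\mathcal U$, and we put
$$\mathcal S_y=\{S\cap f^{-1}(yV): S\text{ a chosen sheet over }U(y)\}.$$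
These are sheets over $yV$ and they decompose $f^{-1}(yV)$. Suppose a member of $\mathcal S_y$ meets two members of $\mathcal S_{y'}$. Then $U(y)\cap U(y')\neq\emptyset$, and a chosen sheet over $U(y)$ meets two different chosen sheets over $U(y')$. This contradicts Definition 2. (If $U(y)=U(y')$, it contradicts the disjointness of the sheets.)

From here on compactness is not used. We use only $V$, the families $\mathcal S_y$ and (1), together with the facts that $f$ is a covering map and $X$ is connected.

**Step 2: define the local motions.** We may shrink $V$ to a smaller open neighborhood $V'$ of $e$, replacing each sheet $S\in\mathcal S_y$ by $S\cap f^{-1}(yV')$. Condition (1) persists, because different new sheets lie in different old ones. So assume $V=V^{-1}$. For $x\in X$ let $S_x\in\mathcal S_{f(x)}$ be the sheet over $f(x)V$ that contains $x$. For $w\in V$ let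
$$\rho_w(x)=\text{the unique point of }S_x\text{ lying over }f(x)w.$$
Thus $\rho_w:X\to X$ is defined on all of $X$, $f(\rho_w(x))=f(x)w$, and $\rho_e=\mathrm{id}$.

**Step 3: joint continuity.** *The map $(x,w)\mapsto\rho_w(x)$ is continuous on $X\times V$.* Fix $(x_0,w_0)$. For $(x,w)$ near $(x_0,w_0)$ we have $x\in S_{x_0}$ and $f(x)w\in f(x_0)V$, since both conditions are open and hold at $(x_0,w_0)$. The sheet $S_x$ meets $S_{x_0}$ at $x$. The point $\rho_w(x)\in S_x$ lies over $f(x_0)V$, so it lies in some member $T$ of $\mathcal S_{f(x_0)}$. Now $S_x\in\mathcal S_{f(x)}$ meets both $S_{x_0}$ and $T$, which belong to $\mathcal S_{f(x_0)}$, so $T=S_{x_0}$ by (1). Hence near $(x_0,w_0)$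
$$\rho_w(x)=(f|_{S_{x_0}})^{-1}(f(x)w),$$
which is continuous in $(x,w)$.

**Step 4: the local law.** *If $w,w',ww'\in V$, then $\rho_{w'}\rho_w=\rho_{ww'}$.* Let $x_1=\rho_w(x)\in S_x$ and $x_2=\rho_{w'}(x_1)\in S_{x_1}$. Then $x_2$ lies over $f(x)ww'\in f(x)V$, so it lies in some member $T$ of $\mathcal S_{f(x)}$. The sheet $S_{x_1}$ meets $S_x$ at $x_1$ and $T$ at $x_2$, so $T=S_x$ by (1). Thus $x_2$ is the point of $S_x$ over $f(x)ww'$, which is $\rho_{ww'}(x)$.

Since $V=V^{-1}$, taking $w'=w^{-1}$ gives $\rho_{w}\rho_{w^{-1}}=\rho_{w^{-1}}\rho_w=\rho_e=\mathrm{id}$. So each $\rho_w$ is a homeomorphism of $X$ with inverse $\rho_{w^{-1}}$.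

**Step 5: a simply transitive group of homeomorphisms.** Let $H$ be the group of homeomorphisms of $X$ generated by $\{\rho_w:w\in V\}$. Each $h\in H$ covers a right translation: there is $r_h\in Y$ with
$$f(h(x))=f(x)\,r_h\quad\text{for all }x\in X.\tag{2}$$
This holds for the generators with $r=w$, and it passes to products and inverses. We claim that for any two points of $X$ exactly one element of $H$ carries the first to the second.

*Transitivity.* Every point of $S_x$ lies over $f(x)w$ for some $w\in V$, hence equals $\rho_w(x)$. So the orbit of $x$ contains the open set $S_x$. Therefore orbits are open. They partition the connected space $X$, so there is only one.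

*Uniqueness.* If $h\in H$ fixes a point $x$, then (2) gives $r_h=e$, so $fh=f$. Now $h$ and $\mathrm{id}_X$ are lifts of $f$ through $f$ that agree at $x$, and $h=\mathrm{id}$ by Lemma 4.

**Step 6: the group structure.** Fix $\tilde e\in f^{-1}(e)$. For $z\in X$ let $h_z\in H$ be the unique element with $h_z(\tilde e)=z$, and define
$$x*z=h_z(x).$$
Since $h_uh_z(\tilde e)=h_u(z)=z*u$, we have $h_{z*u}=h_uh_z$. Hence $(x*z)*u=h_uh_z(x)=x*(z*u)$. Also $x*\tilde e=x$ and $\tilde e*z=h_z(\tilde e)=z$. Given $z$, put $z'=h_z^{-1}(\tilde e)$. Then $h_{z'}=h_z^{-1}$, so $z'*z=h_z(z')=\tilde e$ and $z*z'=h_z^{-1}(z)=\tilde e$. So $X$ is a group with identity $\tilde e$.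

By (2), $f(z)=f(h_z(\tilde e))=f(\tilde e)r_{h_z}=r_{h_z}$, so $f(x*z)=f(x)r_{h_z}=f(x)f(z)$, and $f$ is a homomorphism.

**Step 7: continuity of the operations.** Fix $z_0\in X$. For $z$ in the open set $S_{z_0}$ put $w(z)=f(z_0)^{-1}f(z)\in V$, which is continuous in $z$. Then $z$ is the point of $S_{z_0}$ over $f(z_0)w(z)$, so $z=\rho_{w(z)}(z_0)=\rho_{w(z)}h_{z_0}(\tilde e)$, and therefore $h_z=\rho_{w(z)}h_{z_0}$. Consequently, for $x\in X$ and $z\in S_{z_0}$,
$$x*z=\rho_{w(z)}\bigl(h_{z_0}(x)\bigr),\qquad z^{-1}=h_z^{-1}(\tilde e)=h_{z_0}^{-1}\bigl(\rho_{w(z)^{-1}}(\tilde e)\bigr).$$
Both are continuous by Step 3, the first jointly in $(x,z)$. So $*$ is admissible with identity $\tilde e$. $\square$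

## Uniform overlays and the exact criterion

Compactness was used only in Step 1. This suggests naming what Step 1 produced.

**Definition 6 (uniform overlay).** A covering map $f:X\to Y$ is a *uniform overlay* if there are an open neighborhood $V$ of $e$ and, for each $y\in Y$, a decomposition $\mathcal S_y$ of $f^{-1}(yV)$ into sheets over $yV$, such that (1) holds.

A uniform overlay is an overlay map: use the cover $\{yV\}_{y\in Y}$ and, for each member of it, one of the decompositions $\mathcal S_y$. For example, $z\mapsto z^d$ on the circle is a uniform overlay with $V=\{e^{i\theta}:|\theta|<\pi/4\}$, by the argument about short arcs above.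

**Theorem C.** Let $f:X\to Y$ be a covering map from a connected space onto an arbitrary topological group. The following are equivalent:

1. an admissible group structure exists;
2. for each $\tilde e\in f^{-1}(e)$ there is a unique admissible group structure with identity $\tilde e$;
3. $f$ is a uniform overlay.

In particular, an admissible structure forces $f$ to be an overlay map.

*Proof.* **(3)⇒(2), existence.** Steps 2 to 7 above prove exactly this.

**(3)⇒(2), uniqueness.** Suppose two admissible structures have the same identity $\tilde e$. Their multiplications $X\times X\to X$ are lifts through $f$ of the same map $(x,z)\mapsto f(x)f(z)$, and both send $(\tilde e,\tilde e)$ to $\tilde e$. Since $X\times X$ is connected, they coincide by Lemma 4.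

**(2)⇒(1).** The fiber $f^{-1}(e)$ is nonempty.

**(1)⇒(3).** The aim is to cut $X$ into translates of one small neighborhood. Let $1$ be the identity of $X$ and $K=\ker f$, a normal subgroup that is discrete because it is a fiber. Choose a symmetric open neighborhood $W$ of $1$ with $W^4\cap K=\{1\}$. Put $V=f(W)$, an open neighborhood of $e$ since $f$ is open, and for $y\in Y$ let
$$\mathcal S_y=\{zW:z\in f^{-1}(y)\}.$$
Fix $x\in f^{-1}(y)$. Then $f^{-1}(y)=xK$. As $yV=f(xW)$ and $K$ is normal, $f^{-1}(yV)=xWK=xKW=\bigcup_{z\in f^{-1}(y)}zW$. We check the three requirements.

- *The sheets are disjoint.* Two of them are $zW$ and $zkW$ with $k\in K$. If $zw=zkw'$ with $w,w'\in W$, then $k=ww'^{-1}\in W^2\cap K=\{1\}$.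
- *Each is mapped homeomorphically onto $yV$.* If $f(zw)=f(zw')$, then $w^{-1}w'\in W^2\cap K=\{1\}$, so $f|_{zW}$ is injective. It is continuous and open, with image $f(z)f(W)=yV$.
- *Condition (1) holds.* Suppose $zW\in\mathcal S_y$ meets two members $z_1W$ and $z_1kW$ of $\mathcal S_{y'}$, where $k\in K$: say $zw=z_1u$ and $zw'=z_1ku'$ with $w,w',u,u'\in W$. Then $uw^{-1}=z_1^{-1}z=ku'w'^{-1}$, so $k=uw^{-1}w'u'^{-1}\in W^4\cap K=\{1\}$ and the two members are the same. $\square$

With Step 1, Theorem C recovers the known compact case: if $Y$ is compact, an admissible structure exists if and only if $f$ is an overlay map. Two further results are known. If $Y$ is locally path-connected, an admissible structure exists for every covering map $f:X\to Y$ with $X$ connected. If $Y$ is locally compact, then (1), (2) and "$f$ is an overlay map" are equivalent.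

## Overlay covers that shrink near a missing point

What changes in general? By Theorem C the problem becomes the following: over an arbitrary $Y$, is every overlay map with connected domain a uniform overlay?

Try to run Steps 2 to 7 on a general overlay. At each $y$ the cover $\mathcal U$ allows motions by $w$ in some neighborhood $V_y$ of $e$ with $yV_y$ inside a member of $\mathcal U$. For $\rho_w$ to be defined on all of $X$, the element $w$ must lie in every $V_y$ at once, and $\bigcap_yV_y$ need not be a neighborhood of $e$. Then there are too few motions $\rho_w$, and Step 5 cannot show that orbits are open. The construction stops at the definition of $\rho_w$.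

To turn this into a counterexample, we want a group on which good covers must shrink. Consider the coverings
$$q_d:\mathbb C\setminus\{0\}\to\mathbb C\setminus\{p\},\quad q_d(z)=p+z^d\quad(2\le d<\infty),\qquad q_\infty:\mathbb C\to\mathbb C\setminus\{p\},\quad q_\infty(z)=p+e^z.$$
The natural overlay cover of the punctured plane consists of the open discs that miss $p$, and these get small near $p$. The punctured plane is not an additive subgroup of $\mathbb C$. But a subgroup $G$ of $\mathbb C$ with $p\notin G$ lies inside it, and we can restrict $q_d$ to the part over $G$. If $G$ is dense, the cover $\{D\cap G\}$ by discs $D\not\ni p$ is not refined by any uniform cover. Indeed, let $V\supset G\cap B(0,\varepsilon)$ and take $g\in G$ with $|g-p|<\varepsilon$. If $g+V\subset D$, then $G\cap B(g,\varepsilon)\subset D$, so by density $B(g,\varepsilon)\subset\overline D$. Then $p$ lies in the interior of $\overline D$, which is $D$, a contradiction. This only shows that *this* cover is not uniform. That no cover does better will follow from Theorems B and C.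

Which $G$ should we take? Some trials:

- $G=\mathbb Q^2$ does not qualify, since $Y=f(X)$ must be connected.
- $G=\mathbb R$, $p=i$, $d=2$: the part over $G$ is $\{z:i+z^2\in\mathbb R\}$. With $z=a+bi$ this is $2ab=-1$, a hyperbola with two branches, so $X$ is not connected. The line does not go around $p$.
- A locally path-connected $G$ always has an admissible structure, by the known result above.

So $G$ must be connected without helpful paths, and so thick that the part over $G$ stays connected although the single point $p$ is missing.

**Theorem A.** Identify $\mathbb R^2=\mathbb C$. There is a $\mathbb Q$-linear subspace $G\subsetneq\mathbb C$ that meets every uncountable closed subset of $\mathbb C$. Fix such a $G$ and $p\in\mathbb C\setminus G$. With the subspace topology, $G$ is a connected and locally connected topological group. For $d\ge2$ put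
$$X_d=\{z\in\mathbb C\setminus\{0\}:p+z^d\in G\},\quad f_d(z)=p+z^d;\qquad X_\infty=\{z\in\mathbb C:p+e^z\in G\},\quad f_\infty(z)=p+e^z.$$
Each $X_d$ ($2\le d\le\infty$) is connected, and $f_d:X_d\to G$ is an overlay map of degree $d$ (degree $\aleph_0$ if $d=\infty$). No group structure on $X_d$ makes $X_d$ a topological group and $f_d$ a homomorphism.

So the answer to the problem is no, and the converse of the last sentence of Theorem C fails in general. The obstruction to a group structure is the $\mathbb Q$-linearity of $G$, and we treat it first. The argument is in ZFC, and the axiom of choice is used in the construction of $G$.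

## Rigidity over rational vector spaces

**Theorem B.** Let $Y$ be a $\mathbb Q$-linear subspace of a real topological vector space $E$, and let $f:X\to Y$ be a covering map with $X$ connected. Then $X$ has an admissible group structure if and only if $f$ is a homeomorphism.

Here is the idea. Near the identity a homomorphic covering has a continuous inverse $s$, and $s$ is additive where it is defined. In a $\mathbb Q$-vector space every $y$ can be divided by $n$ until it is small. Lifting $y/n$ and taking the $n$th power extends $s$ to a global section, and a connected covering with a global continuous section is a homeomorphism.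

The division must be unique. On the circle $\mathbb R/\mathbb Z$ take $f(x)=dx$ with $d\ge2$ and $s(u)=u/d$ for $|u|<\varepsilon$. If $1/n<\varepsilon$, then both $u=0$ and $u=1/n$ satisfy $nu=0$, but $n\,s(0)=0$ while $n\,s(1/n)=1/d\ne0$. So the recipe is not well defined there, as it must be, since that $f$ is an admissible covering of degree $d$.

We use two textbook facts on a real topological vector space. Every neighborhood of $0$ contains a *balanced* neighborhood $B$, meaning $tB\subset B$ for $|t|\le1$. Every neighborhood of $0$ is *absorbing*: for balanced $B$ and any $y$, we have $y/n\in B$ for some $n$, and then for all larger $n$.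

*Proof.* If $f$ is a homeomorphism, transport the group structure from $Y$ to $X$. Conversely, let $X$ carry an admissible structure, written multiplicatively with identity $1$. Let $K=f^{-1}(0)$, a discrete subgroup.

**Step 1: a local section that is locally additive.** Choose an open symmetric neighborhood $N$ of $1$ with $N^3\cap K=\{1\}$. If $f(a)=f(b)$ with $a,b\in N$, then $a^{-1}b\in N^{-1}N\cap K\subset N^3\cap K=\{1\}$, so $f|_N$ is injective. Since $f$ is open, $f|_N$ is a homeomorphism onto the open set $f(N)\ni0$ of $Y$. Choose a balanced neighborhood $B$ of $0$ in $E$ with $B\cap Y\subset f(N)$, and let $s=(f|_N)^{-1}|_{B\cap Y}$. It is continuous, $s(0)=1$ and $f(s(u))=u$. If $u,v,u+v\in B\cap Y$, then $s(u)s(v)s(u+v)^{-1}$ lies in $N^3$ and is mapped by $f$ to $u+v-(u+v)=0$, so it equals $1$. Exchanging $u$ and $v$ as well,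
$$s(u)s(v)=s(u+v)=s(v)s(u).\tag{3}$$

**Step 2: extend by division.** For $y\in Y$ choose $n\ge1$ with $y/n\in B$. Since $Y$ is a $\mathbb Q$-subspace, $y/n\in Y$. Put
$$S(y)=s(y/n)^n.$$
*This does not depend on $n$.* Let $y/n\in B$ and $m\ge1$. For $0\le j\le m$ the vector $j\,y/(nm)=\frac jm\cdot\frac yn$ lies in $B$, since $B$ is balanced. So (3) applies to $u=j\,y/(nm)$ and $v=y/(nm)$ for $0\le j<m$, and induction on $j$ gives $s(y/(nm))^m=s(y/n)$. Hence $s(y/n)^n=s(y/(nm))^{nm}$. If also $y/m\in B$, then by symmetry $s(y/m)^m=s(y/(nm))^{nm}$, so the two values agree.

**Step 3: $S$ is a continuous homomorphic section.** Given $y,z\in Y$, choose $n$ with $y/n$, $z/n$, $(y+z)/n\in B$. By (3), $s(y/n)$ and $s(z/n)$ commute and have product $s((y+z)/n)$. Therefore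
$$S(y)S(z)=s(y/n)^ns(z/n)^n=\bigl(s(y/n)s(z/n)\bigr)^n=s((y+z)/n)^n=S(y+z).$$
Taking $n=1$ shows $S=s$ on $B\cap Y$, so $S$ is continuous at $0$. A homomorphism of topological groups that is continuous at the identity is continuous. Finally $f(S(y))=n\,f(s(y/n))=n\cdot(y/n)=y$.

**Step 4: a section of a connected covering is an inverse.** The maps $S\circ f$ and $\mathrm{id}_X$ are both lifts of $f$ through $f$, since $f\circ S\circ f=f$. They agree at $1$, because $S(f(1))=S(0)=s(0)=1$. Since $X$ is connected, Lemma 4 gives $S\circ f=\mathrm{id}_X$. Together with $f\circ S=\mathrm{id}_Y$ this says that $f$ is a homeomorphism. $\square$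

To get a counterexample it now suffices to find *any* connected overlay map of degree at least $2$ onto such a $Y$.

## A rational subspace meeting every uncountable closed set

This section proves the first assertion of Theorem A. Let $\mathfrak c=2^{\aleph_0}$. Recall the Cantor–Bendixson theorem: an uncountable closed subset of $\mathbb C$ is the union of a countable set and a nonempty closed set without isolated points.

**Step 1: the list of sets to be met.** There are $\mathfrak c$ closed subsets of $\mathbb C$. List the nonempty compact sets without isolated points as $(P_\alpha)_{\alpha<\mathfrak c}$. Each has cardinality $\mathfrak c$. It is enough to meet every $P_\alpha$. Indeed, an uncountable closed set $F$ is the union of the compact sets $F\cap\{|z|\le n\}$, so one of these is uncountable, and by Cantor–Bendixson it contains some $P_\alpha$.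

**Step 2: meet them one at a time, avoiding $p$.** Fix $p\ne0$. By transfinite recursion choose
$$x_\alpha\in P_\alpha\setminus\operatorname{span}_{\mathbb Q}\bigl(\{p\}\cup\{x_\beta:\beta<\alpha\}\bigr).$$
This is possible, because the span has cardinality at most $\max(\aleph_0,|\alpha|)<\mathfrak c=|P_\alpha|$. The set $\{p\}\cup\{x_\alpha:\alpha<\mathfrak c\}$ is then $\mathbb Q$-linearly independent. So $G=\operatorname{span}_{\mathbb Q}\{x_\alpha:\alpha<\mathfrak c\}$ does not contain $p$, and it meets every $P_\alpha$.

From now on $G$ is *any* $\mathbb Q$-linear subspace of $\mathbb C$ that meets every uncountable closed set, and $p$ is any point of $\mathbb C\setminus G$. Closed discs of positive radius are uncountable closed sets, so $G$ is dense in $\mathbb C$.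

**Remark.** Every path in $G$ is constant. Given an uncountable closed $F$, the set $F-p$ is also uncountable and closed, so it meets $G$, and $F$ meets $p+G$. The coset $p+G$ is disjoint from $G$, so $G$ contains no uncountable closed set. The image of a nonconstant path is compact, and it is uncountable, because the distance to one of its points takes all values in a nondegenerate interval. Thus path lifting gives no information about coverings of $G$.

## Connectedness without paths

How can a set with no nonconstant paths be connected? A separation of $A$ by open sets of the plane leaves a closed set outside, and if $A$ meets all uncountable closed sets, that leftover is countable. A countable set cannot cut an open connected piece of the plane. Dimension two matters: on the line, $\mathbb R\setminus\{0\}$ meets every uncountable closed set but is disconnected.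

**Lemma 7.** Let $M\subset\mathbb C$ be open, connected and nonempty, and let $A\subset M$ meet every uncountable relatively closed subset of $M$. Then $A$ is connected and nonempty.

*Proof.* $A\ne\emptyset$, since $M$ itself is uncountable and relatively closed in $M$. Suppose $A=A_0\sqcup A_1$ with $A_0,A_1$ nonempty and relatively open in $A$.

**Step 1: extend the separation to $M$.** For $a\in A_i$ we have $d(a,A_{1-i})>0$, because $A_i$ is relatively open. Let
$$O_i=M\cap\bigcup_{a\in A_i}B\bigl(a,\tfrac12d(a,A_{1-i})\bigr),\qquad i=0,1.$$
These are open and $A_i\subset O_i$. They are disjoint: a common point of $B(a,\frac12d(a,A_1))$ and $B(b,\frac12d(b,A_0))$ with $a\in A_0$, $b\in A_1$ would give $d(a,b)<\frac12d(a,A_1)+\frac12d(b,A_0)\le d(a,b)$. The set $C=M\setminus(O_0\cup O_1)$ is relatively closed in $M$ and misses $A$, so it is countable. Moreover $M\setminus C=O_0\sqcup O_1$ with both parts open and nonempty. So it is enough to prove that $M\setminus C$ is path-connected.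

**Step 2: inside a disc.** Let $D\subset M$ be an open disc and $a\ne b$ in $D\setminus C$. Let $m$ run over a short segment of the perpendicular bisector of $[a,b]$ about its midpoint, short enough to lie in $D$. By convexity the broken lines $[a,m]\cup[m,b]$ lie in $D$. Two of them meet only in $\{a,b\}$: on the side of the bisector containing $a$ they are segments from $a$ with different directions, likewise on the side of $b$, and on the bisector they have different points $m$. So each point of the countable set $C$ lies on at most one of these uncountably many lines ($a,b\notin C$), and one of them misses $C$. Hence $D\setminus C$ is path-connected.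

**Step 3: chains of discs.** Let $x,y\in M\setminus C$. Since $M$ is open and connected, there are open discs $D_1,\dots,D_k\subset M$ with $x\in D_1$, $y\in D_k$ and $D_i\cap D_{i+1}\neq\emptyset$. (The union of all discs reachable from $x$ by such chains is open, and so is its complement in $M$, since a disc around a point of the complement cannot meet the union.) Each $D_i\cap D_{i+1}$ is nonempty and open, hence uncountable, so it contains a point $c_i\notin C$. By Step 2 we can go from $x$ to $c_1$ in $D_1\setminus C$, from $c_1$ to $c_2$ in $D_2\setminus C$, and so on to $y$. So $M\setminus C$ is path-connected. $\square$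

**Connectedness and local connectedness of $G$.** Lemma 7 with $M=\mathbb C$ and $A=G$ shows that $G$ is connected. Now let $D$ be an open disc and $F\subset D$ uncountable and relatively closed. $D$ is a countable union of compact discs, so $F$ contains an uncountable compact set, and this meets $G$. Lemma 7 with $M=D$ and $A=G\cap D$ shows that $G\cap D$ is connected. The sets $G\cap D$ form a base of $G$, so $G$ is locally connected. As an additive subgroup of $\mathbb C$ with the subspace topology, $G$ is a topological group.

**Connectedness of $X_d$.** Put $M_d=\mathbb C\setminus\{0\}$ for $2\le d<\infty$ and $M_\infty=\mathbb C$, so that $q_d:M_d\to\mathbb C\setminus\{p\}$ and $X_d=q_d^{-1}(G)$. We check the hypothesis of Lemma 7 for $M=M_d$ and $A=X_d$. Since $q_d$ is locally injective, $M_d$ is the union of the closed discs with rational centers and rational positive radii that lie in $M_d$ and on which $q_d$ is injective. These are countably many compact sets. So an uncountable relatively closed $F\subset M_d$ has an uncountable compact part $F'$ inside one of them. As $q_d$ is continuous and injective on $F'$, the set $q_d(F')$ is an uncountable compact subset of $\mathbb C$, so it meets $G$. Hence $F'$ meets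 $q_d^{-1}(G)=X_d$. By Lemma 7, $X_d$ is connected and nonempty.

## The overlay maps onto $G$ and the end of the proof

**Step 1: the sheets of $q_d$ over a disc.** Let $D$ be an open disc with $p\notin D$. The set $D-p$ is convex, open, and misses $0$, so there is a holomorphic $\lambda:D\to\mathbb C$ with $e^{\lambda(w)}=w-p$. For $d=\infty$ put $\mu_k(w)=\lambda(w)+2\pi ik$ with $k\in\mathbb Z$. For $d<\infty$ put $\mu_k(w)=e^{(\lambda(w)+2\pi ik)/d}$ with $0\le k<d$. In each case $q_d(\mu_k(w))=w$. Hence $\mu_k$ is injective and holomorphic, so $\mu_k(D)$ is open and connected, and $q_d$ maps it homeomorphically onto $D$ with inverse $\mu_k$. For each $w\in D$ the points $\mu_k(w)$ are distinct and are all the solutions of $q_d(z)=w$. So the sets $\mu_k(D)$ are pairwise disjoint with union $q_d^{-1}(D)$. Being open and connected, they are the components of $q_d^{-1}(D)$.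

In particular $q_d$ is a covering map of degree $d$ (degree $\aleph_0$ if $d=\infty$).

**Step 2: restrict to $G$.** Since $p\notin G$, the map $f_d=q_d|_{X_d}$ is onto $G$, with fibers of cardinality $d$ (respectively $\aleph_0$). Let
$$\mathcal U=\{D\cap G: D\text{ an open disc in }\mathbb C\setminus\{p\}\}.$$
This is an open cover of $G$, because each point of $G$ differs from $p$. To attach one decomposition to each member of $\mathcal U$, note that $D$ is determined by $D\cap G$: since $G$ is dense, $\overline{D\cap G}=\overline D$, and $D$ is the interior of $\overline D$. As sheets over $D\cap G$ take the sets $S\cap X_d$, with $S$ a component of $q_d^{-1}(D)$. They are disjoint, open in $X_d$, and have union $q_d^{-1}(D)\cap X_d=f_d^{-1}(D\cap G)$. The homeomorphism $q_d|_S:S\to D$ restricts to a homeomorphism of $S\cap q_d^{-1}(G)=S\cap X_d$ onto $D\cap G$.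

**Step 3: the overlay condition.** Let $D,D'$ be two such discs and $S$ a component of $q_d^{-1}(D)$. Then
$$S\cap q_d^{-1}(D')=(q_d|_S)^{-1}(D\cap D')$$
is connected or empty, because $D\cap D'$ is convex and $q_d|_S$ is a homeomorphism onto $D$. So it lies in at most one component of $q_d^{-1}(D')$. Therefore $S\cap X_d$ meets at most one chosen sheet over $D'\cap G$, and $f_d$ is an overlay map of degree $d$ (degree $\aleph_0$ if $d=\infty$).

**Step 4: no admissible structure.** The map $f_d$ is a covering map from a connected space onto the $\mathbb Q$-linear subspace $G$ of the real topological vector space $\mathbb R^2$. It is not injective, since its degree is at least $2$. By Theorem B, $X_d$ has no admissible group structure. This completes the proof of Theorem A. $\square$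

## Locally connected groups and non-uniform overlays

The group $G$ is connected, separable, metrizable and abelian. It has connected overlays of every degree $2,3,\dots,\aleph_0$, and none of the maps $f_d$ admits an admissible structure. By Theorem B, the only connected coverings of $G$ that do admit one are the homeomorphisms.

Since $G$ is locally connected, the known positive result for locally path-connected $Y$ cannot be extended to locally connected $Y$, even for overlay maps of degree $2$ over separable metrizable abelian groups.

By Theorems A and C, the maps $f_d$ are overlay maps that are not uniform overlays: no choice of cover $\{g+V\}_{g\in G}$ and of sheets satisfies (1), whereas the cover by discs missing $p$, which shrink as they approach $p$, satisfies the overlay condition.
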